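# Tiles that simulate themselves with repetition: a regular nonperiodic lattice gas in the plane

## 1. Blocks of tiles that read as single tiles

The object behind everything in this lecture is a finite set $\tau$ of square tiles with colored sides, together with two integers $w$ and $M$. Put $N=wM$. In a correct tiling of the plane by $\tau$ the following happens. The plane splits, in exactly one way, into $N\times N$ blocks of tiles. Each block splits into an $M\times M$ array of sub-blocks of size $w\times w$. A sub-block stores one symbol, which we call a logical tile, and stores it $w^2$ times, once at each of its sites. The $M\times M$ array of logical tiles is a small circuit board: wires carry the words written on the four sides of the block to a square zone, and in that zone a Turing machine checks that these four words are the four sides of a tile of $\tau$. So a block reads as one tile of $\tau$, and two neighboring blocks fit together exactly when the tiles they represent fit together. The blocks therefore form a correct tiling by $\tau$ again, which has its own blocks, and so on through all scales.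

Two features matter. The hierarchy of blocks forbids periods. The $w$-fold repetition makes damage expensive: to make a block unreadable one has to hurt at least $\theta=w/2$ of its sites; to make a block of blocks unreadable one has to make at least $\theta$ of its blocks unreadable; so damage at level $n$ costs about $\theta^n$ local errors.

Here is what this is for. A lattice gas assigns an energy to each arrangement of finitely many types of particles on $\mathbf Z^d$, using only local rules. We want local rules whose minimal-energy arrangements are essentially unique (one translation-invariant measure) and not periodic, and such that any large finite disturbance of a minimal arrangement costs a large energy. Is this possible in the plane? The question is Open Problem 2 of "Classical Lattice-Gas Models of Quasicrystals" (https://www.mimuw.edu.pl/~miekisz/quasimodelsjsp.pdf). The answer is yes. The tile set is self-simulating, in the spirit of the fixed-point tilings of Durand–Romashchenko–Shen, with built-in redundancy; the only outside input is elementary facts about Turing machines.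

## 2. Lattice gases, ground states, regularity

Let $\Omega=\{1,\dots,n\}^{\mathbf Z^d}$. Elements of $\Omega$ are configurations.

**Definition (interaction).** An interaction is a family of functions $\Phi_A:\Omega\to\mathbf R$, $A\subset\mathbf Z^d$ finite, such that (i) $\Phi_A(X)$ depends only on $X|_A$; (ii) $\Phi_{A+a}$ is $\Phi_A$ composed with the translation by $a$; (iii) $\Phi_A\equiv0$ if $\operatorname{diam}A>r$, for some fixed $r$.

Write $Y\sim X$ if $X,Y$ differ at finitely many sites. In that case
$$H(Y,X)=\sum_A\big(\Phi_A(Y)-\Phi_A(X)\big)$$
is a finite sum, called the relative Hamiltonian.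

**Definition (ground states).** $X$ is a ground-state configuration if $H(Y,X)\ge0$ for all $Y\sim X$. A ground state is a translation-invariant probability measure on $\Omega$ supported on ground-state configurations.

**Definition (periodic).** $X$ is periodic if it is invariant under a sublattice of $\mathbf Z^d$ of finite index, and nonperiodic otherwise. In the plane, one direction of invariance does not make a configuration periodic. A model has a unique nonperiodic ground state if there is exactly one ground state and it is not supported on periodic configurations. There is then no periodic ground-state configuration at all: averaging over its finite orbit would give a ground state supported on periodic configurations.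

**Definition (regular).** A ground-state configuration $X$ is regular if for every sequence $Y_n\sim X$, $\operatorname{card}\{a:Y_n(a)\ne X(a)\}\to\infty$ implies $H(Y_n,X)\to\infty$. A model with a unique ground state is regular if every ground-state configuration in the support of that measure is regular.

**Example (regular, but not unique).** Let $d=2$, $n=2$, and let each pair of nearest neighbors with different types cost $1$. A constant configuration $X$ is regular. Indeed, if $Y$ differs from $X$ exactly on a finite set $S$ meeting $r$ rows and $c$ columns, then each of these rows and columns contains at least two unequal pairs, so $H(Y,X)\ge2(r+c)\ge4\sqrt{rc}\ge4\sqrt{|S|}$. The two constant configurations give two ground states.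

**Example (unique, but periodic).** Let equal neighbors cost $1$ instead. Flipping the types at the sites $a$ with $a_1+a_2$ odd turns this model into the previous one, so the two checkerboards are regular. They are the only configurations of energy $0$. The argument of Section 7, Step 1, applies word for word with a checkerboard as the inserted configuration, and shows that every ground state lives on the two checkerboards; by invariance it gives each of them mass $1/2$. So the ground state is unique and the model is regular, but it is periodic. The whole difficulty is the nonperiodicity.

**Example (a ground-state configuration that is not regular).** Return to the first model and let $X(a)=1$ if $a_1\ge0$, $X(a)=2$ if $a_1<0$. Each row of $X$ contains one unequal pair, and any finite change leaves at least one in each row, so $X$ is a ground-state configuration. Change the sites $(0,j)$, $0\le j<k$, to type $2$. In each of these rows the unequal pair only moves by one step; two vertical unequal pairs appear, at the two ends of the column. So $H=2$ for every $k$, and $X$ is not regular.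

**Theorem 1.** There are a finite set $\tau$ and a nearest-neighbor, translation-invariant interaction on $\tau^{\mathbf Z^2}$ with values in $\{0,1\}$ that has a unique ground state and is regular. Every configuration in the support of the ground-state measure has no nonzero period; in particular the unique ground state is nonperiodic. Moreover there are $C,\alpha<\infty$ such that for every $X$ in that support
$$\operatorname{card}\{a:Y(a)\ne X(a)\}\le C\,H(Y,X)^{\alpha}\qquad\text{for all }Y\sim X.\tag{1}$$

**Theorem 2.** (1) For every $\gamma<1/2$ the model can be chosen so that, for some $c>0$, $H(Y,X)\ge c\,(\operatorname{card}\{Y\ne X\})^{\gamma}$ for all $Y\sim X$ (with $Y\neq X$ if $\gamma\le 0$) and all $X$ in the support. In no two-dimensional finite-range model with a unique nonperiodic ground state can such a bound hold with $\gamma>1/2$, for any $X$ in the support. (2) In these models (the ones we construct), every configuration with $e<\infty$ violated bonds differs from exactly one defect-free configuration at finitely many sites, namely at most $Ce^\alpha$. The ground-state configurations with finitely many violated bonds are exactly the defect-free ones. (3) Regular finite-range models with a unique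 nonperiodic ground state exist in every $d\ge2$ and do not exist for $d=1$.

In the models constructed below, configurations are arrangements of tiles and the energy counts neighboring pairs whose common side has two different colors. Such a pair is a violated, or bad, bond; a configuration without bad bonds is defect-free.

## 3. Two bounds by hand: the line and the shifted square

**Proposition 1.** A one-dimensional model of finite range always has a periodic ground-state configuration. Hence no one-dimensional finite-range model has a unique nonperiodic ground state.

*Proof.* The purpose is to turn energy into the weight of a walk in a finite graph. Let the range be $r\ge1$. Take the directed graph whose vertices are the words of length $r$ and whose edges are the words of length $r+1$; an edge leads from its prefix to its suffix of length $r$. A configuration is a bi-infinite path. Give the edge read at $[i,i+r]$ the weight $\sum_{A:\min A=i}\Phi_A$; all contributing $A$ lie in $[i,i+r]$, so this depends only on the word, and by translation invariance not on $i$. Then $H(Y,X)$ is the finite sum of the differences of edge weights.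

The graph is finite, so it has a simple cycle of minimal mean weight $\bar w$. Let $X$ repeat this cycle. Given $Y\sim X$, choose a segment of the path of $X$, of length a multiple of the cycle length, outside of which the paths of $X$ and $Y$ coincide. On this segment $X$ is a closed walk of mean weight $\bar w$. There $Y$ is a walk of the same length with the same endpoints, so it is closed as well. A closed walk decomposes into simple cycles, each of mean weight at least $\bar w$. Hence $H(Y,X)\ge0$, and the periodic $X$ is a ground-state configuration. The average over its finite orbit is a ground state supported on periodic configurations. $\square$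

**Proposition 2.** Let a two-dimensional finite-range model have a unique nonperiodic ground state $\mu$, and let $X\in\operatorname{supp}\mu$. Then there is no bound $H(Y,X)\ge c\,(\operatorname{card}\{Y\ne X\})^\gamma$ for all $Y\sim X$ with $c>0$ and $\gamma>1/2$.

*Proof.* **Step 1: pattern frequencies of $X$.** The purpose is to know that $X$ differs from a translate of itself at many sites. Let $\mathcal G$ be the set of ground-state configurations. It is shift invariant. It is closed, because for each finite modification the condition $H(Y,X)\ge0$ involves finitely many coordinates of $X$. As $\mu(\mathcal G)=1$, $\operatorname{supp}\mu\subset\mathcal G$. For $X\in\mathcal G$, consider the empirical measures $n^{-2}\sum_{a\in[0,n)^2}\delta_{X(\cdot+a)}$. Every limit point is translation invariant and lives on the closed set $\mathcal G$, so it is a ground state and equals $\mu$. Hence the frequency in $[0,n)^2$ of any finite pattern of $X$ tends to its $\mu$-probability.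

Let $p_i=\mu(x(0)\ne x(e_i))$, $i=1,2$. If $p_1=p_2=0$, then $\mu$-almost every configuration is constant, hence periodic, which is excluded. So $p_i>0$ for some $i$.

**Step 2: shift inside a square.** The purpose is to produce a change of order $n^2$ sites with energy of order $n$. Let $S_n=[0,n)^2$, $Y_n(a)=X(a+e_i)$ for $a\in S_n$ and $Y_n=X$ elsewhere. By Step 1, $\operatorname{card}\{Y_n\ne X\}=p_in^2+o(n^2)$. Put $E_S=\sum_{A\subset S}\Phi_A$. By finite range and translation invariance the $\Phi_A$ with $A\neq\emptyset$ are uniformly bounded, and only $O(n)$ sets $A$ with $\Phi_A\not\equiv0$ meet both $S_n$ and its complement, so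
$$H(Y_n,X)=E_{S_n}(Y_n)-E_{S_n}(X)+O(n)=E_{S_n+e_i}(X)-E_{S_n}(X)+O(n)=O(n).$$
The second equality is translation invariance; the third holds because $S_n$ and $S_n+e_i$ differ in $O(n)$ sites. With $\gamma>1/2$ the supposed bound would give $c(p_in^2/2)^\gamma\le O(n)$ for large $n$, a contradiction. $\square$

Proposition 1 is half of Theorem 2(3), and Proposition 2 is the second half of Theorem 2(1). The rest is construction.

## 4. A circuit board of $M\times M$ logical tiles

**Turing machines.** A machine $V$ is deterministic with one one-way infinite tape (cells $1,2,\dots$), alphabet $\Gamma\ni0,1,\square$, state set $Q$, start state $q_0$, accepting state $q_{acc}\ne q_0$, and a partial transition function $\delta:(Q\setminus\{q_{acc}\})\times\Gamma\rightharpoonup Q\times\Gamma\times\{\to,\leftarrow\}$. On input $z\in\{0,1\}^*$ the tape reads $z\square\square\cdots$ and the head is on cell $1$. The machine accepts on reaching $q_{acc}$ and rejects on reaching an undefined transition; in both cases it halts.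

Take $Q=\{1,\dots,|Q|\}$ with $q_0=1$, $q_{acc}=2$, and $\Gamma=\{1,\dots,|\Gamma|\}$ with the first three elements standing for the symbols $0,1,\square$. The *description* of $V$ is the binary word $D$ consisting of $1^{|Q|}01^{|\Gamma|}0$ and then, for all $(q,a)$ with $q\ne q_{acc}$ in lexicographic order, the word $0$ if $\delta(q,a)$ is undefined and $1\,1^{q'}0\,1^{a'}0\,\epsilon$ if $\delta(q,a)=(q',a',\cdot)$, where the bit $\epsilon$ gives the direction. So $|Q|,|\Gamma|\le|D|$, $D$ determines $V$, and it is decidable in polynomial time whether a word is a description. Let
$$\Lambda=\Lambda_V=\{\varnothing\}\sqcup\Gamma\sqcup(Q\times\Gamma)\sqcup(Q\times\{\to,\leftarrow\}),\qquad\lambda=\lceil\log_2|\Lambda|\rceil,$$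
order $\Lambda$ as written, and code its $r$-th element by the $\lambda$-bit binary expansion of $r-1$. The elements of $\Lambda$ will be colors of edges on the board: "nothing", a tape symbol, a tape symbol with the head on it, and a head in transit.

**Parameters.** For $V$ with description $D$ and integers $m,K\ge1$ put
$$M=2^m,\quad w=2^{Km},\quad N=wM,\quad\theta=w/2,\quad\ell=2(K+1)m+4\lambda.$$
The *header* is $\eta=\eta(V,m,K)=1^{|D|}0\,D\,1^m0\,1^K0$, of length $g=2|D|+m+K+3$; put $L=g+4\ell$. The triple is *admissible* if $Km\ge2$ and $4L\le M$; assume this. Then $w\ge4$, $\theta\ge2$, $4\mid M$, and $16\ell<4L\le M$, so $3\ell<M/4$. The number $\ell$ is the length of the color words of tiles; $L$ is the length of the input of the machine; $K$ regulates how large $w=M^K$ is compared with $M$.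

**Board and wires.** Positions on the board are $(I,J)$, $0\le I,J<M$. Let $h(I,J)$ be the edge between $(I-1,J)$ and $(I,J)$ for $0\le I\le M$, and $v(I,J)$ the edge between $(I,J-1)$ and $(I,J)$ for $0\le J\le M$. Put $T=x_0=y_0=M/4$. The *zone* is the set of positions with $x_0\le I<x_0+T$, $y_0\le J<y_0+T$. Number the sides $\mathsf W,\mathsf E,\mathsf S,\mathsf N$ by $0,1,2,3$. For $0\le k<\ell$ put
$$\xi_d(k)=x_0+g+d\ell+k\ (d=0,1,2,3),\quad B_k=\tfrac{3M}4+k,\quad p_k=\ell+k,\quad q_k=2\ell+k,$$
and write $\xi_{\mathsf W}=\xi_0$, $\xi_{\mathsf E}=\xi_1$, $\xi_{\mathsf S}=\xi_2$, $\xi_{\mathsf N}=\xi_3$. A word of length $\ell$ enters at each side of the board, and its $k$-th bit travels along a wire to column $\xi_d(k)$ of the bottom of the zone. The wires are these paths of edges: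

* $\mathsf W_k$: $h(0,k),\dots,h(\xi_{\mathsf W}(k),k)$, then $v(\xi_{\mathsf W}(k),k+1),\dots,v(\xi_{\mathsf W}(k),y_0)$.
* $\mathsf E_k$: $h(M,k),h(M-1,k),\dots,h(\xi_{\mathsf E}(k)+1,k)$, then $v(\xi_{\mathsf E}(k),k+1),\dots,v(\xi_{\mathsf E}(k),y_0)$.
* $\mathsf S_k$: $v(B_k,0),\dots,v(B_k,p_k)$, then $h(B_k,p_k),h(B_k-1,p_k),\dots,h(\xi_{\mathsf S}(k)+1,p_k)$, then $v(\xi_{\mathsf S}(k),p_k+1),\dots,v(\xi_{\mathsf S}(k),y_0)$.
* $\mathsf N_k$: $v(B_k,M),v(B_k,M-1),\dots,v(B_k,q_k+1)$, then $h(B_k,q_k),\dots,h(\xi_{\mathsf N}(k)+1,q_k)$, then $v(\xi_{\mathsf N}(k),q_k+1),\dots,v(\xi_{\mathsf N}(k),y_0)$.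

Consecutive edges of a wire are edges of a common position. For instance, $\mathsf W_k$ enters $(\xi_{\mathsf W}(k),k)$ through its west edge $h(\xi_{\mathsf W}(k),k)$ and leaves it through its north edge $v(\xi_{\mathsf W}(k),k+1)$.

*No edge lies on two wires.* In row $k<\ell$, $\mathsf W_k$ uses $h(I,k)$ with $I\le\xi_{\mathsf W}(k)<\xi_{\mathsf E}(k)+1$ and $\mathsf E_k$ uses $I\ge\xi_{\mathsf E}(k)+1$. Rows $p_k\in[\ell,2\ell)$ and $q_k\in[2\ell,3\ell)$ are used horizontally only by $\mathsf S_k$ and $\mathsf N_k$ respectively. The columns $\xi_d(k)$ are pairwise distinct and at most $x_0+L-1<M/2$, while the columns $B_k$ lie in $[3M/4,M-1)$; so column $\xi_d(k)$ is used vertically by one wire. In column $B_k$, $\mathsf S_k$ uses $v(B_k,J)$ with $J\le p_k$ and $\mathsf N_k$ uses $J\ge q_k+1>p_k$. Two wires may cross at a position, one horizontally and one vertically.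

*Wires meet the zone only at its bottom.* All horizontal parts lie in rows $<3\ell\le y_0-1$, and the columns $B_k$ lie to the right of the zone, which ends at column $M/2-1$. So the only wire edges that are edges of zone positions are the final edges $v(\xi_d(k),y_0)$.

**Allowed colors.** The edges have these allowed colors in $\Lambda$.

* *Constant edges* $v(x_0+k-1,y_0)$: the color $(q_0,\eta_1)$ for $k=1$; $\eta_k$ for $2\le k\le g$; $\square$ for $L<k\le T$.
* *Wire edges*: $0$ or $1$.
* *Interior zone edges* (between two zone positions): any color.
* *All other edges*: only $\varnothing$.

The final edges of the wires are the $v(x_0+k-1,y_0)$ with $g<k\le L$, so the classes are disjoint.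

**TM quadruples.** These are the following quadruples $(\mathsf W,\mathsf E,\mathsf S,\mathsf N)$, with $a\in\Gamma$: (a) $(\varnothing,\varnothing,a,a)$; (b) $(\varnothing,(q',\to),(q,a),a')$ if $\delta(q,a)=(q',a',\to)$; (c) $((q',\leftarrow),\varnothing,(q,a),a')$ if $\delta(q,a)=(q',a',\leftarrow)$; (d) $((q,\to),\varnothing,a,(q,a))$ for $q\in Q$; (e) $(\varnothing,(q,\leftarrow),a,(q,a))$ for $q\in Q$; (f) $(\varnothing,\varnothing,(q_{acc},a),(q_{acc},a))$.

For example, let $\delta(q,a)=(q',a',\to)$ and let a row of three cells have the south colors $(q,a),b,c$. It is filled by types (b), (d), (a), with the colors $\varnothing,(q',\to),\varnothing,\varnothing$ on its vertical sides from left to right, and its north colors are $a',(q',b),c$: one step of the machine.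

**Definition (logical tiles).** $\Theta_{IJ}$ is the set of $u=(u_{\mathsf W},u_{\mathsf E},u_{\mathsf S},u_{\mathsf N})\in\Lambda^4$, read as colors of the four edges of $(I,J)$, such that: (R1) each color is allowed for its edge; (R2) any two edges of $(I,J)$ on the same wire have the same color; (R3) if $(I,J)$ is in the zone but not in its top row, $u$ is a TM quadruple; if it is in the top row (where $u_{\mathsf N}=\varnothing$ by R1), then $(u_{\mathsf W},u_{\mathsf E},u_{\mathsf S},b)$ is a TM quadruple for some $b$.

A *logical configuration* is a family $u_{IJ}\in\Theta_{IJ}$, $0\le I,J<M$, agreeing on shared edges. Its *side words* $c_{\mathsf W},c_{\mathsf E},c_{\mathsf S},c_{\mathsf N}\in\{0,1\}^\ell$ are the colors on $h(0,k)$, $h(M,k)$, $v(B_k,0)$, $v(B_k,M)$ for $0\le k<\ell$. All other edges on the boundary of the board have color $\varnothing$.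

**Lemma 1.** Suppose $V$, started on the input $\eta c_{\mathsf W}c_{\mathsf E}c_{\mathsf S}c_{\mathsf N}$, halts after fewer than $T$ steps and never moves left from cell $1$. Then a logical configuration with side words $c_{\mathsf W},c_{\mathsf E},c_{\mathsf S},c_{\mathsf N}$ exists if and only if $V$ accepts, and it is then unique.

*Proof.* **Step 1: everything outside the interior of the zone is forced.** By R2 colors are constant along each wire, and the first edge of each wire carries a bit of a side word. So all colors of edges that are not interior zone edges are determined, and they satisfy R1 and R2. The south edges of the bottom row of the zone read the initial configuration of $V$ on cells $1,\dots,T$, with cell $k$ at column $x_0+k-1$.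

**Step 2: one row of the zone is one step of $V$.** Let the south word of a zone row consist of symbols of $\Gamma$ and exactly one head symbol $(q,a)$. The cells without the head have type (a), (d) or (e). The west edge of a cell of type (d) has a color $(q',\to)$. So it is not the outer west edge of the zone, which is $\varnothing$, and the west neighbor has this color on its east edge. Only type (b) does, so the west neighbor is the head cell. In the same way the east neighbor of a cell of type (e) is a head cell of type (c). Conversely, east of a head cell of type (b) there must be a cell of type (d), and west of a head cell of type (c) one of type (e), because the outer edges are $\varnothing$. All other cells without the head have type (a). If $q=q_{acc}$, only (f) is possible at the head cell, and the north word repeats the south word. If $q\ne q_{acc}$, the head cell needs $\delta(q,a)$ to be defined, its type is then determined, and the north word is the successor configuration. Hence the row can be completed if and only if $q=q_{acc}$, or $\delta(q,a)$ is defined and the head stays in cells $1,\dots,T$; the completion is unique. In the top row the same holds with the north word suppressed.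

**Step 3: stack the rows.** By induction over the $T$ rows, the zone can be filled, and then uniquely, if and only if no row is stuck. Since $V$ halts after fewer than $T$ steps and never moves left from cell $1$, its head stays in cells $1,\dots,T$. If $V$ accepts, (f) keeps the accepting configuration and no row is stuck. If $V$ rejects after $s\le T-1$ steps, row number $s+1\le T$ has the halted configuration as its south word and is stuck. $\square$

## 5. A tile set that recognizes its own tiles

**Tiles.** For $0\le i,j<N$ put $I=\lfloor i/w\rfloor$, $J=\lfloor j/w\rfloor$, and let $u\in\Theta_{IJ}$. For $\zeta\in\Lambda\sqcup\Lambda^4$ let $\langle i,j,\zeta\rangle\in\{0,1\}^\ell$ be the word in which $i$ and $j$ are written with $(K+1)m$ bits each and $\zeta$ with $4\lambda$ bits, codes of elements of $\Lambda$ being padded by zeros. With $i\oplus1=i+1\bmod N$, the tile $[i,j,u]$ is the quadruple of colors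

* West: $\langle i,j,u_{\mathsf W}\rangle$ if $w\mid i$, else $\langle i,j,u\rangle$; East: $\langle i\oplus1,j,u_{\mathsf E}\rangle$ if $w\mid i+1$, else $\langle i\oplus1,j,u\rangle$;
* South: $\langle i,j,u_{\mathsf S}\rangle$ if $w\mid j$, else $\langle i,j,u\rangle$; North: $\langle i,j\oplus1,u_{\mathsf N}\rangle$ if $w\mid j+1$, else $\langle i,j\oplus1,u\rangle$.

For example, if $w=4$ and $i=7$, the tile is in the last column of its sub-block: its West color contains all of $u$, its East color contains only $u_{\mathsf E}$ and the next abscissa $8$. Inside a sub-block neighbors exchange the whole logical tile; across a border between sub-blocks they exchange only the color of the common edge of the board.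

Let $\tau=\tau_{V,m,K}\subset(\{0,1\}^\ell)^4$ be the set of all these quadruples. A quadruple determines $(i,j,u)$: the West color gives $i,j$, and since $w\nmid i$ or $w\nmid i+1$, the West or the East color gives $u$. Write $\mathrm{pos}[i,j,u]=(i,j)\in\mathbf Z_N^2$ and call $u$ the logical component. Horizontally adjacent tiles *match* if East(left) = West(right), vertically adjacent tiles if North(lower) = South(upper). Since $w\mid N$, the coordinates in a color tell whether its last field codes an element of $\Lambda$ or of $\Lambda^4$. Therefore

$$[i,j,u]\text{ (left) and }[i',j',u']\text{ (right) match}\iff i'=i\oplus1,\ j'=j,\ \text{and}\ \begin{cases}u=u'&\text{if }w\nmid i+1,\\ u_{\mathsf E}=u'_{\mathsf W}&\text{if }w\mid i+1,\end{cases}\tag{2}$$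
and analogously vertically with $u_{\mathsf N}$, $u'_{\mathsf S}$.

**The language.** Let $\mathcal L$ be the set of all words $\eta(V,m,K)\,q$ with $(V,m,K)$ admissible and $q\in\tau_{V,m,K}$, where $q$ is viewed as a word of length $4\ell$. Nothing circular happens here: $\tau_{V,m,K}$ is defined for every $V$ by explicit local rules, whatever $V$ computes.

**Claim.** $\mathcal L$ is decidable in polynomial time.

*Proof.* The purpose is to see that all numbers involved have few bits and all rules are explicit. On input $z$ do the following, rejecting whenever a test fails.

1. Parse $z=1^d0\,D\,1^m0\,1^K0\,q$ with $|D|=d$, $m,K\ge1$; the parsing is unique if it exists. Test that $D$ is a description.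
2. Compute $\lambda,\ell,g,L$. Test $Km\ge2$ and $|q|=4\ell$. Compute $M,w,N$ in binary; they have at most $(K+1)m+1$ bits, polynomial in $|z|$ because $m$ and $K$ occur in unary. Test $4L\le M$.
3. Read $i,j$ from the West word of $q$, and $u$ from the last field of the West word if $w\nmid i$, of the East word otherwise. Test that this field codes an element of $\Lambda^4$. Here $w\mid i$ if and only if the last $Km$ bits of $i$ vanish, and $I,J$ are given by the first $m$ bits of $i,j$.
4. Determine the class of each of the four edges of $(I,J)$. For each of the $4\ell$ wires, membership is a disjunction of at most three conjunctions of equalities and inequalities between given numbers of $O(m+\log L)$ bits, one for each straight part. The same applies to constant edges, with $\eta_k$ read off from the header, and to interior zone edges.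
5. Test R1–R3 for $u$, using the table $D$ for $\delta$.
6. Compute the four colors of $[i,j,u]$ and test that they form $q$. Accept.

If $q=[i,j,u]\in\tau_{V,m,K}$, step 3 recovers $(i,j,u)$ and all tests succeed. Conversely, if all tests succeed, then $u\in\Theta_{IJ}$ and $q=[i,j,u]$. Every step takes polynomial time. $\square$

**The machine.** We need a machine for $\mathcal L$ of exactly the kind in Lemma 1. A language decidable in polynomial time is decided in polynomial time by a deterministic machine with a single one-way infinite tape. Arrange that it never moves left from cell $1$: in its first two steps it replaces the symbol in cell $1$ by a marked copy, moves right, and returns; afterwards it keeps the mark and so recognizes cell $1$. A step in which the original head would stay in place is simulated by a move to the right followed by a move to the left. Rejection is made by entering a state without transitions. Renaming states and symbols, we obtain a machine $V_0$ and a polynomial $\mathsf p$ such that on every $z\in\{0,1\}^*$, $V_0$ never moves left from cell $1$, halts in fewer than $\mathsf p(|z|)$ steps, and accepts if and only if $z\in\mathcal L$.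

**Closing the loop.** Fix $V=V_0$ and $K\ge1$. Then $\lambda$ is constant and $\ell,L$ are affine functions of $m$, while $M=2^m$. So for all large $m$ the triple $(V_0,m,K)$ is admissible and $\mathsf p(L)\le M/4=T$. Fix such an $m$ and let $\tau=\tau_{V_0,m,K}$. The input in Lemma 1 has length $L$, so Lemma 1 applies to all side words. By uniqueness of the parsing, $\eta q\in\mathcal L$ if and only if $q\in\tau$, for $|q|=4\ell$. Hence:

**(3)** The side words of any logical configuration satisfy $(c_{\mathsf W},c_{\mathsf E},c_{\mathsf S},c_{\mathsf N})\in\tau$. Conversely, each $t=(c_{\mathsf W},c_{\mathsf E},c_{\mathsf S},c_{\mathsf N})\in\tau$ has exactly one logical configuration $(u_{IJ}(t))$ with these side words.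

## 6. The substitution and its hierarchy of blocks

Define $s:\tau\to\tau^{[0,N)^2}$ by $s(t)(i,j)=[i,j,u_{\lfloor i/w\rfloor\lfloor j/w\rfloor}(t)]$. For a configuration $y$ on a subset of $\mathbf Z^2$, $s(y)$ is obtained by replacing each tile by its block. A configuration on a subset is *valid* if all adjacent pairs of sites in the subset match. Let $X_\tau\subset\tau^{\mathbf Z^2}$ be the set of valid configurations; it is closed and shift invariant.

**Lemma 2.** (a) $s(t)$ is valid and $s$ is injective; $s(t),s(t')$ match along their common (horizontal or vertical) side if and only if $t,t'$ match. So $s$ maps valid configurations to valid configurations. (b) For $x\in X_\tau$ there are a unique $o\in[0,N)^2$ and a unique $x'\in X_\tau$ with $x(o+Na+b)=s(x'(a))(b)$ for all $a\in\mathbf Z^2$, $b\in[0,N)^2$. (c) $X_\tau\ne\emptyset$, and no $x\in X_\tau$ has a nonzero period.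

*Proof.* **Step (a): blocks behave like tiles.** Inside a sub-block of $s(t)$ the logical component is constant, and across a border the logical tiles agree on the shared edge; so $s(t)$ is valid by (2). The side words of $(u_{IJ}(t))$ give back $t$, so $s$ is injective. Let $s(t)$ be left of $s(t')$. By (2), all crossing pairs match if and only if $(u_{M-1,J}(t))_{\mathsf E}=(u_{0,J}(t'))_{\mathsf W}$ for all $J$. For $J\ge\ell$ both sides are $\varnothing$; for $J<\ell$ they are the $J$-th bits of $c_{\mathsf E}(t)$ and $c_{\mathsf W}(t')$. So the condition is $c_{\mathsf E}(t)=c_{\mathsf W}(t')$, that is, East$(t)$ = West$(t')$. The vertical case is the same, with the columns $B_k$ carrying the bits.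

**Step (b): every valid configuration is made of blocks.** By (2), $\mathrm{pos}(x(a))-a\bmod N$ is constant in $a$. Since $\mathrm{pos}(s(t)(b))=b$, this constant determines $o$. In each block $o+Na+[0,N)^2$ the logical component is constant on each sub-block by (2), and these components agree on shared edges by (2), so they form a logical configuration. By (3) it belongs to some $t\in\tau$, and the block equals $s(t)$; $t$ is unique by (a). Put $x'(a)=t$. By (a), $x'\in X_\tau$.

**Step (c): existence and absence of periods.** The position $(M-1,M-1)$ is not in the zone and none of its edges is a wire edge: row $M-1\ge3\ell$ contains no horizontal part of a wire, and wires reach row $M-1$ only in the columns $B_k<M-1$. So $\Theta_{M-1,M-1}=\{(\varnothing,\varnothing,\varnothing,\varnothing)\}$ and $\tau\ne\emptyset$. By (a) the patches $s^n(t)$ are valid, with side $N^n$. Centering them at the origin and passing to a limit point gives an element of $X_\tau$. If $p$ is a period of $x\in X_\tau$, then $p\in N\mathbf Z^2$ because of $\mathrm{pos}$, and by uniqueness in (b) $p/N$ is a period of $x'$. Iterating, $p\in\bigcap_nN^n\mathbf Z^2=\{0\}$. $\square$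

## 7. The model and its unique ground state

Let $\Omega=\tau^{\mathbf Z^2}$. For nearest-neighbor pairs $A$ put $\Phi_A(X)=1$ if the two tiles on $A$ do not match (the bond is bad) and $\Phi_A(X)=0$ otherwise; all other $\Phi_A$ are $0$. Conditions (i)–(iii) hold. If $X\in X_\tau$ and $Y\sim X$, then $H(Y,X)$ is the number of bad bonds of $Y$, so it is $\ge0$. Hence all $X\in X_\tau$ are ground-state configurations.

**Step 1: ground states live on $X_\tau$.** The purpose is to bound the density of bad bonds by cutting and pasting. Let $Z$ be a ground-state configuration, $x\in X_\tau$, and let $Y=x$ on $[0,n)^2$, $Y=Z$ elsewhere. Bonds inside the square are good in $Y$, and at most $4n$ bonds cross its boundary, so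
$$0\le H(Y,Z)\le4n-\#\{\text{bad bonds of }Z\text{ inside }[0,n)^2\}.$$
Let $\mu$ be a ground state, and $p_h,p_v$ the probabilities that a given horizontal, vertical bond is bad. The square contains $n(n-1)$ bonds of each direction, so integrating gives $n(n-1)(p_h+p_v)\le4n$ for all $n$. Hence $p_h=p_v=0$ and $\mu(X_\tau)=1$. Conversely every invariant measure on $X_\tau$ is a ground state, and one exists since $X_\tau$ is nonempty, compact and shift invariant.

**Step 2: tile frequencies in $s^k(t)$ forget $t$.** Let $\Pi(t,t')=N^{-2}\#\{b:s(t)(b)=t'\}$, a stochastic matrix. Since $s^{k+1}(t)=s(s^k(t))$, induction shows that $\Pi^k(t,t')$ is the frequency of $t'$ in $s^k(t)$. By Step (c) of Lemma 2, the tile $t^*=[N-1,N-1,(\varnothing,\varnothing,\varnothing,\varnothing)]$ occurs in every $s(t)$, at the upper right corner. So $\Pi(t,t^*)\ge\varepsilon:=N^{-2}$ for all $t$, and $\Pi=\varepsilon\,\mathbf 1\delta_{t^*}+(1-\varepsilon)R$ with $R$ stochastic. For a signed row vector $\nu$ of total mass $0$, $\nu\mathbf 1=0$, so $\nu\Pi=(1-\varepsilon)\nu R$ and $\|\nu\Pi\|_1\le(1-\varepsilon)\|\nu\|_1$. Hence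
$$\|\Pi^k(t,\cdot)-\Pi^k(\tilde t,\cdot)\|_1\le2(1-\varepsilon)^k.$$

**Step 3: pattern frequencies in $s^n(t)$ converge, to a limit independent of $t$.** Let $\pi$ be a pattern on $[0,\rho)^2$ and $f_n(t)=N^{-2n}\#\{\text{occurrences of }\pi\text{ in }s^n(t)\}\le1$. The patch $s^{n+k}(t)=s^n(s^k(t))$ consists of $N^{2k}$ blocks $s^n(t')$, with frequencies $\Pi^k(t,t')$. An occurrence not inside one block has its lower left corner within distance $\rho$ of the right or upper side of a block; there are at most $2\rho N^n$ of these per block. So
$$\Big|f_{n+k}(t)-\sum_{t'}\Pi^k(t,t')f_n(t')\Big|\le2\rho N^{-n}.\tag{4}$$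
With Step 2, $|f_{n+k}(t)-f_{n+k}(\tilde t)|\le4\rho N^{-n}+2(1-\varepsilon)^k$. Taking $k=n$ and $k=n+1$ covers even and odd indices, so $\max f_n-\min f_n\to0$. Also, by (4), $\min f_n-2\rho N^{-n}\le f_{n+k}\le\max f_n+2\rho N^{-n}$ for all $k\ge0$. So $f_n(t)$ is a Cauchy sequence and converges to a limit $f(\pi)$ that does not depend on $t$.

**Step 4: frequencies in all of $X_\tau$.** The purpose is to transfer the limit to large boxes in arbitrary $x\in X_\tau$. Iterating Lemma 2(b), $x$ is for each $n$ a grid of blocks $s^n(t)$. Take a box of side $R\ge N^n$. The blocks not contained in the box cover at most $4RN^n$ of its sites. Count the occurrences of $\pi$ in the box. Those inside a block contained in the box number $N^{2n}f_n(t)$ for each such block $s^n(t)$; those with corner in such a block but not inside it number at most $2\rho N^n$ per block, and there are at most $R^2N^{-2n}$ such blocks; the remaining ones have their corner in one of at most $4RN^n$ sites. Replacing each $f_n(t)$ by $f(\pi)$, and the area covered by contained blocks by $R^2$ (an error of at most $4RN^n$ sites), we find that the frequency of $\pi$ in the box, that is, the number of occurrences divided by $R^2$, differs from $f(\pi)$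 by at most
$$\max_t|f_n(t)-f(\pi)|+2\rho N^{-n}+8N^n/R.$$
Choosing first $n$ and then $R$ large, the frequency tends to $f(\pi)$ as $R\to\infty$, uniformly in $x\in X_\tau$ and in the position of the box.

**Step 5: uniqueness.** For an invariant measure $\mu$ on $X_\tau$, the $\mu$-average of this frequency is $(R-\rho+1)^2R^{-2}\mu([\pi])$. Letting $R\to\infty$ gives $\mu([\pi])=f(\pi)$. So there is exactly one ground state. Its support lies in the closed set $X_\tau$, whose elements have no nonzero period by Lemma 2(c); so it is nonperiodic.

What is left of Theorem 1 is (1), which gives regularity. So far the repetition has played almost no role.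

## 8. Without repetition, one bad bond forges a block of any size

The natural first attempt is to do without repetition: one site per logical tile, $w=1$, $N=M$. Let us see what this model does. Allow $K=0$ in all definitions and drop the condition $Km\ge2$. The tile $[i,j,u]$ has colors $\langle i,j,u_{\mathsf W}\rangle$, $\langle i\oplus1,j,u_{\mathsf E}\rangle$, $\langle i,j,u_{\mathsf S}\rangle$, $\langle i,j\oplus1,u_{\mathsf N}\rangle$; it still determines $(i,j,u)$, where now $u$ is read from all four last fields. With this change in step 3 of the algorithm for $\mathcal L$, everything in Sections 5–7 goes through: (2), (3), Lemma 2, and the unique nonperiodic ground state. We show that no $X\in X_\tau$ is regular in this model.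

**Step 1: sides of blocks.** The purpose is to speak about a block with given side words even when these are not the sides of a tile. For $c\in\{0,1\}^\ell$ let $\sigma^h(c)$ be the sequence of words $\langle0,J,c_J\rangle$ for $0\le J<\ell$ and $\langle0,J,\varnothing\rangle$ for $\ell\le J<N$ (bits counted from $0$), and let $\sigma^v(c)$ be the sequence, $0\le I<N$, of words $\langle I,0,c_k\rangle$ if $I=B_k$ and $\langle I,0,\varnothing\rangle$ otherwise. Put $\sigma_1=\sigma$, and obtain $\sigma_n(c)$ by applying $\sigma_{n-1}$ to each term of $\sigma(c)$ and concatenating. By induction on $n$, the West and East colors along the left and right sides of $s^n(t)$ form $\sigma^h_n(\text{West}(t))$ and $\sigma^h_n(\text{East}(t))$, and similarly with $\sigma^v_n$ for South and North.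

**Step 2: a board on which the head disappears.** Given arbitrary side words, color all edges that are not interior zone edges as forced. The first step of the machine writes the marked symbol in cell $1$ and moves right, $\delta(q_0,\eta_1)=(q',a',\to)$. Fill the bottom row of the zone with this step; its north word is $a',(q',\eta_2),\eta_3,\dots$. Give all higher rows type (a) with the headless word $a',\eta_2,\eta_3,\dots$, except that the edge $v(x_0+1,y_0+1)$ keeps the color $(q',\eta_2)$. Then the quadruples agree on all shared edges, and all lie in $\Theta_{IJ}$ except at the single position $P=(x_0+1,y_0+1)$, where the quadruple is $u_P=(\varnothing,\varnothing,(q',\eta_2),\eta_2)$. The computation has been silenced at one position, and it never gets to reject.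

**Step 3: induction over levels.** We claim: for $n\ge1$ and every $q\in(\{0,1\}^\ell)^4$ there is a patch $b_n(q)$ of tiles of $\tau$ on $[0,N^n)^2$ with exactly one bad bond and with sides $\sigma_n^h,\sigma^h_n,\sigma^v_n,\sigma^v_n$ of the four words of $q$. For $n=1$ use the board of Step 2 with side words $q$, but replace $u_P$ by $(\varnothing,\varnothing,\eta_2,\eta_2)\in\Theta_P$; the only bad bond is the one below $P$. For $n>1$ use the board of Step 2 with side words $q$. For $(I,J)\ne P$ put the block $s^{n-1}([I,J,u_{IJ}])$; at $P$ put $b_{n-1}(q_P)$, where $q_P$ is the quadruple of words obtained from the formula for $[P,u_P]$. Adjacent blocks have the same word on their common side, so by Step 1 they have the same sequence of colors there, and no bond between blocks is bad. The only bad bond is the one inside $b_{n-1}(q_P)$.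

**Step 4: the change is large.** For $t_1\ne t_2$ in $\tau$, $s^k(t_1)$ and $s^k(t_2)$ differ at at least $2^k$ sites: some bit of some side word differs, the wire carrying it has different colors in the two logical configurations, and every wire meets at least two positions; so $s(t_1)$ and $s(t_2)$ differ at two or more sites, and we iterate. Now compare $b_n(t)$ with $s^n(t)$ for $t\in\tau$. In the logical configuration of $t$, the south word of row $y_0+2$ of the zone contains a head symbol (we have $T\ge3$ because $T\ge L$); on the board of Step 2 it contains none. So at some position other than $P$ the logical tiles differ, and $b_n(t)$, $s^n(t)$ differ at at least $2^{n-1}$ sites.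

Take any $X\in X_\tau$, and let $Y_n$ arise from $X$ by replacing one level-$n$ block $s^n(t)$ by $b_n(t)$, which has the same sides. Then $H(Y_n,X)=1$ for all $n$, while $\operatorname{card}\{Y_n\ne X\}\ge2^{n-1}\to\infty$. So $X$ is not regular.

The point of failure is exact: one wrong site makes one block represent a false tile, which is one wrong site at the next level, and so on; the number of faults need not decrease from level to level. Storing each logical tile in a $w\times w$ square changes this. A few faults inside a square are outvoted by the intact rows and columns around them, and a block becomes unreadable only if it contains at least $\theta=w/2$ faults. Then the number of faults drops by the factor $\theta$ at each level, and finitely many faults die out. From here on $K\ge1$ and $w\ge4$ again.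

## 9. Repairing finitely many bad bonds

**Lemma 3.** If $z,z'\in X_\tau$ differ at only finitely many sites, then $z=z'$.

*Proof.* The purpose is to push the difference up the hierarchy until it is smaller than a sub-block. As $z,z'$ agree somewhere, they have the same $o$ in Lemma 2(b). The configurations $z^{(1)},z'^{(1)}$ given by Lemma 2(b) again differ at only finitely many sites. Iterating, we get $z^{(k)},z'^{(k)}\in X_\tau$ with common offsets at all levels. Let the difference set of $z,z'$ lie in a square of side $N^k$. Since $s$ is injective, the sites where $z^{(k)},z'^{(k)}$ differ correspond to level-$k$ blocks, which are squares of side $N^k$ of a common grid, that meet this square. So these sites lie in a $2\times2$ square. Now $z^{(k)},z'^{(k)}$ have the same offset, hence the same $\mathrm{pos}$ at every site. Each $w\times w$ sub-block has $w^2\ge16>4$ sites, so it contains a site where they agree. As logical components are constant on sub-blocks, they agree on the whole sub-block. Thus $z^{(k)}=z'^{(k)}$ and $z=z'$. $\square$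

**Theorem 3.** Let $Y\in\Omega$ have exactly $e<\infty$ bad bonds. Then there is exactly one $X\in X_\tau$ with $X\sim Y$. If $e\ge1$, then
$$\operatorname{card}\{Y\ne X\}\le2\theta^2e^\alpha,\qquad\alpha=\frac{2\ln N}{\ln\theta}=\frac{2(K+1)m}{Km-1};$$
if $e=0$, then $X=Y$.

*Proof.* Uniqueness is Lemma 3: two such $X$ differ at finitely many sites. For existence, let $F^{(0)}$ contain one endpoint of every bad bond, so $|F^{(0)}|\le e$. We construct finite sets $F^{(j)}\subset\mathbf Z^2$ of faults and valid configurations $Y^{(j)}:U^{(j)}\to\tau$, where $U^{(j)}$ is the unique infinite connected component of $\mathbf Z^2\setminus F^{(j)}$ for nearest-neighbor connectivity. (There is only one, because the complement of a large square is connected.) Start with $Y^{(0)}=Y|_{U^{(0)}}$; it is valid because every bad bond has an endpoint in $F^{(0)}$. Suppose $F^{(j)}$ and $Y^{(j)}$ are given.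

**Step 1: blocks and the next fault set.** The purpose is to define level $j+1$ and see the number of faults drop. Since $U^{(j)}$ is connected and $Y^{(j)}$ valid, (2) gives a unique $o_j\in[0,N)^2$ with $\mathrm{pos}(Y^{(j)}(c))\equiv c-o_j\pmod N$ on $U^{(j)}$. Put
$$\beta_j(a)=o_j+Na+[0,N)^2,\qquad F^{(j+1)}=\{a:|\beta_j(a)\cap F^{(j)}|\ge\theta\},\qquad\text{so }|F^{(j+1)}|\le|F^{(j)}|/\theta.$$

**Step 2: intact rows and columns in each readable sub-block.** The purpose is to find, in a block with fewer than $\theta$ faults, a connected fault-free set that fills most of each sub-block. Let $a\notin F^{(j+1)}$. The sub-blocks of $\beta_j(a)$ are $\beta_j^{IJ}(a)=o_j+Na+w(I,J)+[0,w)^2$. Let $G_j^{IJ}(a)$ be the union of those rows and columns of $\beta_j^{IJ}(a)$ that are free of $F^{(j)}$. At most $\theta-1<w$ rows and at most $\theta-1$ columns are not free, so free rows and free columns exist. Every free row meets every free column, so $G_j^{IJ}(a)$ is nonempty and connected. For instance, two faults in different rows and columns of a sub-block exclude only the four sites where one of their two rows meets one of their two columns.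

**Step 3: neighboring sub-blocks communicate.** Consider two adjacent sub-blocks, in the same block or in adjacent blocks $\beta_j(a),\beta_j(a')$ with $a,a'\notin F^{(j+1)}$. Together they contain at most $2(\theta-1)=w-2$ points of $F^{(j)}$. If they are horizontally adjacent, at most $w-2$ of their $w$ common rows are hit, so they have a common free row; if vertically adjacent, a common free column. Hence their $G$-sets are joined by a bond crossing the common side. This is where $\theta=w/2$ is used. With $G_j(a)=\bigcup_{I,J}G_j^{IJ}(a)$, the set $\bigcup_{a\in U^{(j+1)}}G_j(a)$ is connected, because $U^{(j+1)}$ is. It is infinite and disjoint from $F^{(j)}$, hence contained in $U^{(j)}$, where $Y^{(j)}$ is defined.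

**Step 4: read the block.** Let $a\in U^{(j+1)}$. By (2) on the connected set $G_j^{IJ}(a)$, all tiles of $Y^{(j)}$ there have the same logical component $u_{IJ}$, and $u_{IJ}\in\Theta_{IJ}$ because $\mathrm{pos}$ is as it should be. By (2) on the crossing bonds of Step 3, $(u_{IJ})_{\mathsf E}=(u_{I+1,J})_{\mathsf W}$ and $(u_{IJ})_{\mathsf N}=(u_{I,J+1})_{\mathsf S}$. So $(u_{IJ})$ is a logical configuration, and by (3) it is that of a unique $t\in\tau$. Put $Y^{(j+1)}(a)=t$. Then
$$Y^{(j)}(o_j+Na+b)=s(Y^{(j+1)}(a))(b)\quad\text{whenever }o_j+Na+b\in G_j(a).\tag{5}$$

**Step 5: $Y^{(j+1)}$ is valid on $U^{(j+1)}$.** For adjacent $a,a'\in U^{(j+1)}$, apply (2) on the crossing bonds between all pairs of adjacent sub-blocks along the common side. As in Lemma 2(a), this shows that the side words of $Y^{(j+1)}(a)$ and $Y^{(j+1)}(a')$ on that side agree, so the two tiles match. The construction continues.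

**Step 6: the faults die out.** The purpose is to reach a full valid configuration and come back down. We have $|F^{(j)}|\le e\theta^{-j}$. Let $n\ge0$ be minimal with $\theta^n>e$. Then $F^{(n)}=\emptyset$, $U^{(n)}=\mathbf Z^2$ and $Y^{(n)}\in X_\tau$. Put $X^{(n)}=Y^{(n)}$, and $X^{(j)}(o_j+Na+b)=s(X^{(j+1)}(a))(b)$ for $j=n-1,\dots,0$, and $X=X^{(0)}$. By Lemma 2(a) all $X^{(j)}\in X_\tau$.

**Step 7: count the changed sites.** Let $\Delta^{(j)}=\mathbf Z^2\setminus\{c\in U^{(j)}:Y^{(j)}(c)=X^{(j)}(c)\}$. Then $\Delta^{(n)}=\emptyset$ and $\{Y\ne X\}\subset\Delta^{(0)}$. If $a\notin\Delta^{(j+1)}$, then $a\in U^{(j+1)}$ and $Y^{(j+1)}(a)=X^{(j+1)}(a)$, so (5) gives $Y^{(j)}=X^{(j)}$ on $G_j(a)\subset U^{(j)}$. A site of a sub-block is outside $G^{IJ}_j(a)$ only if both its row and its column are not free, and there are at most $|F^{(j)}\cap\beta_j^{IJ}(a)|$ such rows and as many such columns. As $a\notin F^{(j+1)}$, this number is less than $\theta$. Hence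
$$|\Delta^{(j)}\cap\beta_j(a)|\le\sum_{I,J}|\beta_j^{IJ}(a)\setminus G_j^{IJ}(a)|\le\sum_{I,J}|F^{(j)}\cap\beta_j^{IJ}(a)|^2\le\theta\,|F^{(j)}\cap\beta_j(a)|.$$
For $a\in\Delta^{(j+1)}$ we use the trivial bound $N^2$. Altogether $|\Delta^{(j)}|\le N^2|\Delta^{(j+1)}|+\theta|F^{(j)}|$. Unwinding from $\Delta^{(n)}=\emptyset$ with $|F^{(j)}|\le e\theta^{-j}$,
$$|\Delta^{(0)}|\le\theta e\sum_{j=0}^{n-1}\Big(\frac{N^2}\theta\Big)^j.$$
If $e=0$, then $n=0$ and $Y=X$. If $e\ge1$, then $n\ge1$, $\theta^{n-1}\le e<\theta^n$, and $N^2/\theta\ge2$, so the sum is at most twice its last term. Since $N^2=\theta^\alpha$,
$$|\Delta^{(0)}|\le2\theta\,\frac e{\theta^{n-1}}\,N^{2(n-1)}\le2\theta^2(\theta^{n-1})^\alpha\le2\theta^2e^\alpha.$$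
In particular $X\sim Y$. $\square$

**Proof of Theorem 1.** Existence, uniqueness and nonperiodicity of the ground state were shown in Section 7. Let $X\in X_\tau$; this includes every configuration in the support. Let $Y\sim X$ and $e=H(Y,X)$, the number of bad bonds of $Y$. By Theorem 3 there is $X'\in X_\tau$ with $X'\sim Y$ and $\operatorname{card}\{Y\ne X'\}\le2\theta^2e^\alpha$ (and $Y=X'$ if $e=0$). Then $X'\sim X$ and both lie in $X_\tau$, so $X'=X$ by Lemma 3. This is (1) with $C=2\theta^2$. So if $\operatorname{card}\{Y_n\ne X\}\to\infty$, then $H(Y_n,X)\to\infty$, and the model is regular. $\blacksquare$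

## 10. Exponents close to $1/2$, and ground-state configurations with finitely many bad bonds

**Theorem 2(1).** For the first half, (1) says $H(Y,X)\ge C^{-1/\alpha}(\operatorname{card}\{Y\ne X\})^{1/\alpha}$ with
$$\frac1\alpha=\frac{Km-1}{2(K+1)m}.$$
Given $\gamma<1/2$, choose $K$ with $\frac K{2(K+1)}>\gamma$. Section 5 allows all large $m$, and $1/\alpha\to\frac{K}{2(K+1)}$ as $m\to\infty$, so $1/\alpha\ge\gamma$ for large $m$. Since $\operatorname{card}\{Y\ne X\}\ge1$ whenever $Y\ne X$, the bound with exponent $1/\alpha$ gives the one with exponent $\gamma$. The second half is Proposition 2. $\blacksquare$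

**Theorem 2(2).** The first statement is Theorem 3. For the second, let $Z$ be a ground-state configuration with $e<\infty$ bad bonds, and let $X\in X_\tau$ with $X\sim Z$ be given by Theorem 3. Then $0\le H(X,Z)=-e$, so $e=0$ and $Z\in X_\tau$. Conversely, the elements of $X_\tau$ are ground-state configurations by Section 7. $\blacksquare$

## 11. Stacking planar slices for $d\ge3$

**Theorem 2(3).** The case $d=1$ is Proposition 1 and the case $d=2$ is Theorem 1. Let $d\ge3$. On $\tau^{\mathbf Z^d}$ use the interaction of Section 7 in the directions $e_1,e_2$, and for $i\ge3$ add $\Phi_{\{a,a+e_i\}}=1$ if $x(a)\ne x(a+e_i)$, and $0$ otherwise.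

**Step 1: the ground state.** The zero-energy configurations are $x(a)=y(a_1,a_2)$ with $y\in X_\tau$. All terms are $\ge0$, so zero-energy configurations are ground-state configurations. Conversely, insert a zero-energy configuration into $[0,n)^d$ inside a ground-state configuration, as in Section 7. At most $2dn^{d-1}$ bonds cross the boundary of the cube, and the cube contains $(n-1)n^{d-1}$ bonds of each direction. If $p_i$ is the probability, under a ground state, that a given bond in direction $e_i$ costs $1$, then $(n-1)n^{d-1}\sum_ip_i\le2dn^{d-1}$ for all $n$, so all $p_i=0$. Hence ground states are exactly the invariant measures on the zero-energy configurations. The map $y\mapsto x$ is a homeomorphism onto the zero-energy configurations which commutes with translations along $e_1,e_2$; translations along the other directions fix every $x$. So these measures correspond bijectively to invariant measures on $X_\tau$, and there is exactly one. It is nonperiodic: a full-rank sublattice contains a nonzero multiple of $e_1$, and a period $ke_1$ of $x$ with $k\neq0$ would be a nonzero period of $y$.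

**Step 2: regularity.** Let $X$ have zero energy, $Y\sim X$, and let $c_z$ be the number of differing sites in the slice $\mathbf Z^2\times\{z\}$, $z\in\mathbf Z^{d-2}$. Every slice of $X$ is the same $y\in X_\tau$. The bound (1) was proved for every element of $X_\tau$, so by (1) the slice $z$ of $Y$ contains at least $C^{-1/\alpha}c_z^{1/\alpha}$ bad bonds. Since $\alpha>2$, $0<1/\alpha<1$ and $t\mapsto t^{1/\alpha}$ is subadditive on $[0,\infty)$, so
$$H(Y,X)\ge\sum_zC^{-1/\alpha}c_z^{1/\alpha}\ge C^{-1/\alpha}\Big(\sum_zc_z\Big)^{1/\alpha}.$$
The last sum is $\operatorname{card}\{Y\ne X\}$, so the model is regular. $\blacksquare$
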